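
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Algebraic independence of the numbers
$\sum_{n} b^{-\lfloor \exp((\log n)^{1+y})\rfloor}$, $y>0$}


\begin{abstract}
For an integer $b\ge 2$ and real $y>0$ let
$\mu_y(b^{-1})=\sum_{n\ge1} b^{-\tau_y(n)}$ with
$\tau_y(n)=\lfloor\exp((\log n)^{1+y})\rfloor$. We prove that the numbers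
$\mu_y(b^{-1})$, $y>0$, are algebraically independent over $\mathbb{Q}$. The
proof shows that many $k$-fold sums $\tau_y(n_1)+\dots+\tau_y(n_k)$ are
isolated from all competing exponents; the main input is an elementary bound
for the number of lattice points close to a strictly concave curve. The method
also gives transcendence over fields generated by values of sparser series,
allows integer weights, and works with $b$ replaced by any Pisot or Salem
number.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $b\ge2$ be an integer. For real $y>0$ and integers $n\ge1$ put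
\[
\tau_y(n)=\left\lfloor \exp\left((\log n)^{1+y}\right)\right\rfloor ,\qquad
\mu_y(z)=\sum_{n=1}^{\infty} z^{\tau_y(n)} .
\]
A set of complex numbers is \emph{algebraically independent} if every finite
collection of distinct elements of it is algebraically independent over
$\mathbb{Q}$. We ask whether $\{\mu_y(b^{-1}) : y>0\}$ is algebraically
independent.

The question is posed in \cite{ANS}. Two results are known: the set
$\{\mu_y(b^{-1}):y\ge1\}$ is algebraically independent, and
$\mu_x(b^{-1}),\mu_y(b^{-1})$ are algebraically independent for any two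
distinct $x,y>0$. We show that the answer is yes in general.

\begin{theorem}\label{thm:A}
Let $b\ge2$ be an integer. For any distinct positive real numbers
$y_1,\dots,y_r$ the numbers $\mu_{y_1}(b^{-1}),\dots,\mu_{y_r}(b^{-1})$ are
algebraically independent over $\mathbb{Q}$. Thus
$\{\mu_y(b^{-1}):y>0\}$ is algebraically independent.
\end{theorem}

The parameter $y$ measures how sparse the exponents are. For $y=0$ the same
formulas give $\tau_0(n)=n$ and the rational number $\mu_0(b^{-1})=1/(b-1)$.
For $y>0$ the inequality $\tau_y(n)\le N$ implies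
$\exp((\log n)^{1+y})<N+1$, so that
\begin{equation}\label{eq:count}
\#\{n:\tau_y(n)\le N\}\le \exp\left((\log (N+1))^{1/(1+y)}\right)
\qquad(N\ge1),
\end{equation}
and for integers $N$ this is an equality up to an error of at most $1$. The
number of exponents up to $N$ thus exceeds every power of $\log N$, but it is
$N^{o(1)}$, and so is its $k$th power for each fixed $k$. A polynomial with
integer coefficients in several of the numbers $\mu_y(b^{-1})$ is a base-$b$
expansion (with integer digits of moderate size) supported on sums of boundedly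
many exponents. Only $N^{o(1)}$ of the integers up to $N$ are such sums, so two
of them should be close together only by accident. Moreover, if $x>y$, then the
exponents $\tau_x(n)$ are far sparser than the $\tau_y(n)$: the counting
function of the former is eventually smaller than any fixed positive power of
the counting function of the latter. This makes Theorem~\ref{thm:A} plausible.
The difficulty is to show that accidents do not occur everywhere.

\subsection{Stronger statements}

The proof treats one value of $y$ at a time, namely the smallest one in a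
putative relation, and uses of the other series only that they are sparser.
This suggests proving transcendence over a field built from all sparser
series. The integer $b$, too, can be replaced.

Let $\beta>1$ be a \emph{Pisot or Salem number}, that is, a real algebraic
integer $>1$ all of whose other conjugates have modulus at most $1$. Every
integer $b\ge2$ is included. A power series
$h=\sum_{m\ge0} c(m)z^m\in\mathbb{Z}[[z]]$ has \emph{polynomially bounded
coefficients} if $|c(m)|\le C(m+1)^C$ for some constant $C>0$ and all $m$. It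
then converges absolutely at $\beta^{-1}$, and sums and products of such
series are again of this kind.

For $y>0$ let $\mathcal{R}_y$ be the set of $h=\sum c(m)z^m\in\mathbb{Z}[[z]]$
with polynomially bounded coefficients and
\begin{equation}\label{eq:Ry}
\#\{m\le N:c(m)\ne0\}\le \exp\left(o\big((\log N)^{1/(1+y)}\big)\right)
\qquad(N\to\infty).
\end{equation}
The support of a product lies in the sumset of the supports, so
$\mathcal{R}_y$ is a ring. Let $\mathcal{K}_y(\beta)\subset\mathbb{C}$ be the
fraction field of the ring $\{h(\beta^{-1}):h\in\mathcal{R}_y\}$. Since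
$\mathbb{Z}[z]\subset\mathcal{R}_y$, it contains $\mathbb{Q}(\beta)$.

We also allow weights, provided that their support $A\subset\mathbb{Z}_{>0}$
is dense in short intervals in the following sense, which depends on the given
$y>0$:
\begin{itemize}
\item[(D)] for each $\varepsilon>0$ and all $x\ge x(\varepsilon)$ we have
$\big|A\cap[x,\;x+x/(\log x)^{1+y}]\big|\ge x^{1-\varepsilon}$.
\end{itemize}
For $A=\mathbb{Z}_{>0}$ this is immediate.

\begin{theorem}\label{thm:B}
Let $\beta$ be a Pisot or Salem number and $y>0$. Let
$w:\mathbb{Z}_{>0}\to\mathbb{Z}$ satisfy $|w(n)|\le C\tau_y(n)^C$ for some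
constant $C>0$, and suppose that $A=\{n:w(n)\ne0\}$ satisfies \textup{(D)}.
Then $\sum_n w(n)\beta^{-\tau_y(n)}$ is transcendental over
$\mathcal{K}_y(\beta)$.
\end{theorem}

A family of complex numbers is called algebraically independent over a field
$K\subset\mathbb{C}$ if any finitely many members with distinct indices are
algebraically independent over $K$.

\begin{corollary}\label{cor:C}
For each $y>0$ let $w_y:\mathbb{Z}_{>0}\to\mathbb{Z}$ satisfy the hypotheses of
Theorem~\ref{thm:B} for this $y$. Let $\mathcal{K}_\infty(\beta)$ be the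
fraction field of the ring of all numbers $h(\beta^{-1})$, where
$h=\sum c(m)z^m\in\mathbb{Z}[[z]]$ has polynomially bounded coefficients and
$\#\{m\le N:c(m)\ne0\}\le\exp\big((\log N)^{o(1)}\big)$. Then the numbers
$\sum_n w_y(n)\beta^{-\tau_y(n)}$, $y>0$, are algebraically independent over
$\mathcal{K}_\infty(\beta)$. In particular, let $\mathcal{K}$ be the field
generated over $\mathbb{Q}(\beta)$ by all the numbers
\[
\sum_{n\ge1}\beta^{-n!},\qquad
\sum_{n\ge1}\beta^{-a^n}\ (a\ge2 \text{ an integer}),\qquad
\sum_{n\ge1}\beta^{-\lfloor\exp(n^{\varepsilon})\rfloor}\ (\varepsilon>0).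
\]
Then $\{\mu_y(\beta^{-1}):y>0\}$ is algebraically independent over
$\mathcal{K}$, and so is
$\big\{\sum_{p\ \mathrm{prime}}\beta^{-\tau_y(p)}:y>0\big\}$.
\end{corollary}

Theorem~\ref{thm:A} is contained in the case $\beta=b$, $w_y=1$ of
Corollary~\ref{cor:C}.

\begin{remark}
The range $y>0$ cannot be extended to $y\ge0$, because
$\mu_0(b^{-1})=1/(b-1)$ is rational. In Theorem~\ref{thm:B} the $o(\cdot)$ in
\eqref{eq:Ry} cannot be replaced by $O(\cdot)$: by \eqref{eq:count} the series
$\mu_y$ itself would then belong to the ring, and $\mu_y(\beta^{-1})$ to its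
fraction field.
\end{remark}

\subsection{Plan}
Section~\ref{sec:window} shows how an isolated sum of exponents destroys a
polynomial relation. It states the existence of isolated sums as
Proposition~\ref{prop:iso} and deduces all the results above.
Sections~\ref{sec:growth}--\ref{sec:iso} prove the proposition by counting: we
show that fewer sums fail to be isolated than there are sums. The trivial count
just fails to give this, and the bound for lattice points near a concave curve
in Section~\ref{sec:lattice} saves the power that is needed.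

\section{From isolated sums to transcendence}\label{sec:window}

\subsection{The simplest case}

Here is why $\mu_y(b^{-1})$ is irrational. Write $\tau=\tau_y$. As $y>0$, the
derivative of $\exp((\log x)^{1+y})$ tends to infinity, and so
$\tau(n)-\tau(n-1)\to\infty$. If $\mu_y(b^{-1})=p/q$ with positive integers
$p,q$, then
\[
q\sum_{m\ge n} b^{\tau(n-1)-\tau(m)}
= p\,b^{\tau(n-1)}-q\sum_{m<n}b^{\tau(n-1)-\tau(m)}
\]
is a positive integer for every $n\ge2$. For large $n$ the exponents $\tau(m)$,
$m\ge n$, are distinct, so the left side is at most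
$q\,b^{\tau(n-1)-\tau(n)}\,b/(b-1)\to0$, a contradiction.

A long window without exponents thus forces the tail beyond it to vanish; the
contradiction comes from the term just after the window. For a relation
$q_2\mu^2+q_1\mu+q_0=0$ with integers $q_i$, $q_2\ne0$, the exponents are the
sums $\tau(m_1)+\tau(m_2)$, together with the $\tau(m_1)$ and $0$. We need one
sum $M=\tau(n_1)+\tau(n_2)$, $n_1\ne n_2$, that is represented in no other way
(up to order) and has a long window to its left \emph{and} to its right free of
other exponents: then the tail is dominated by $2q_2b^{-M}$. If $q_2$ is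
replaced by a value $h(b^{-1})$ of a sparse series, the term $2q_2b^{-M}$
becomes $2\sum_s c(s)b^{-M-s}$, where $c(s)$ are the coefficients of $h$, and
the right window lets us read off $h(b^{-1})$ approximately.

\subsection{A window of zeros}

We use the following bound. If $C>0$ and $|a(m)|\le C(m+1)^C$ for all $m\ge0$,
then for every integer $T\ge0$
\begin{equation}\label{eq:tail}
\sum_{m\ge T}|a(m)|\beta^{T-m}\le C'(T+1)^C,\qquad
C'=C\sum_{t\ge0}(t+1)^C\beta^{-t},
\end{equation}
because $T+t+1\le(T+1)(t+1)$.

\begin{lemma}\label{lem:window}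
Let $\beta$ be a Pisot or Salem number. Let $a(m)$, $m\ge0$, be integers with
$|a(m)|\le C(m+1)^C$, where $C>0$, and $\sum_{m\ge0}a(m)\beta^{-m}=0$. Let
$(M,W)$ run through a sequence of pairs of integers with $0\le W<M$,
$M\to\infty$, $W/\log M\to\infty$, such that $a(m)=0$ for $M-W\le m<M$. Then
$\sum_{m\ge M}a(m)\beta^{-m}=0$ for all but finitely many of these pairs.
\end{lemma}

\begin{proof}
Put $R=M-W-1\ge0$ and
\[
\xi=\sum_{m\le R}a(m)\beta^{R-m}=-\sum_{m\ge M}a(m)\beta^{R-m}.
\]
By \eqref{eq:tail} with $T=M$, $|\xi|\le C'(M+1)^C\beta^{-W}$. It suffices to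
show that $\xi=0$ for all but finitely many of the pairs. If $\beta=b$ is an
integer, then so is $\xi$, and $|\xi|<1$ for all but finitely many pairs
because $W/\log M\to\infty$.

In general $\xi\in\mathbb{Z}[\beta]$ is an algebraic integer. Let
$d=[\mathbb{Q}(\beta):\mathbb{Q}]$. Each of the $d-1$ embeddings of
$\mathbb{Q}(\beta)$ into $\mathbb{C}$ other than the identity sends $\beta$ to
a number of modulus at most $1$, hence sends $\xi$ to a number of modulus at
most $\sum_{m\le R}|a(m)|\le C(M+1)^{C+1}$. If $\xi\ne0$, then its norm, the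
product of its images under all $d$ embeddings, is a nonzero integer, so
$|\xi|\ge\big(C(M+1)^{C+1}\big)^{-(d-1)}$. For all but finitely many pairs this
contradicts the upper bound $C'(M+1)^C\beta^{-W}$, again since
$W/\log M\to\infty$.
\end{proof}

\subsection{Isolated sums}\label{subsec:setup}

From here to the end of the paper we fix, except where stated otherwise,
\begin{itemize}
\item a real number $y>0$ and an integer $k\ge1$; we write $\tau=\tau_y$;
\item a set $V\subset\mathbb{Z}_{\ge0}$ with
$|V\cap[0,N]|\le\exp\big(o((\log N)^{1/(1+y)})\big)$ as $N\to\infty$;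
\item a set $A\subset\mathbb{Z}_{>0}$ satisfying (D).
\end{itemize}
For real $L>0$ put
\[
X=e^L,\qquad N=\exp(L^{1+y}),\qquad W=\lfloor(\log N)^2\rfloor .
\]
So $X$ is essentially the number of $n$ with $\tau(n)\le N$. ``For large $L$''
means: for all $L$ exceeding a bound that depends only on the fixed data; and
$o(1)$ refers to $L\to\infty$.

\begin{proposition}\label{prop:iso}
For every sufficiently large $L$ there are distinct $n_1,\dots,n_k\in A$ such
that $M=\tau(n_1)+\dots+\tau(n_k)$ satisfies $N-1\le M\le3N$ and the following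
holds: whenever $0\le l\le k$, $m_1,\dots,m_l$ are positive integers, $v\in V$
and
\[
\Big|M-\sum_{i=1}^l\tau(m_i)-v\Big|\le W,
\]
then $l=k$ and $(m_1,\dots,m_k)$ is a permutation of $(n_1,\dots,n_k)$.
\end{proposition}

\subsection{Proof of the main results, given Proposition~\ref{prop:iso}}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Put $F=\sum_nw(n)z^{\tau(n)}$. If $n\ge3$, then $\log n\ge1$, so
$\tau(n)\ge n$. Hence for every $m\ge1$ at most $m+2$ integers $n$ satisfy
$\tau(n)\le m$, and the coefficients of $F$ are polynomially bounded.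

Suppose $F(\beta^{-1})$ is algebraic over $\mathcal{K}_y(\beta)$. After
clearing denominators we have
\[
\sum_{l=0}^k h_l(\beta^{-1})F(\beta^{-1})^l=0,\qquad k\ge1,\quad
h_l\in\mathcal{R}_y,\quad h_k(\beta^{-1})\ne0 .
\]
Write $h_l=\sum_vc_l(v)z^v$ and $\sum_{l\le k}h_lF^l=\sum_ma(m)z^m$. The
integers $a(m)$ are polynomially bounded, say $|a(m)|\le C(m+1)^C$, and
$\sum_ma(m)\beta^{-m}=0$. Let $V$ be the union of the supports of
$h_0,\dots,h_k$; by \eqref{eq:Ry} it is sparse as required in
Section~\ref{subsec:setup}. Expanding the powers of $F$,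
\[
a(m)=\sum\ w(m_1)\cdots w(m_l)\,c_l(v),
\]
where the sum is over $0\le l\le k$, $(m_1,\dots,m_l)\in\mathbb{Z}_{>0}^l$ and
$v\in V$ with $\sum_i\tau(m_i)+v=m$.

Apply Proposition~\ref{prop:iso} for each large integer $L$. If $|m-M|\le W$,
only $l=k$ and the $k!$ permutations of $(n_1,\dots,n_k)$ can contribute to
$a(m)$, and then $v=m-M\ge0$. With $\omega=w(n_1)\cdots w(n_k)$, a nonzero
integer since $n_i\in A$, we obtain
\[
a(m)=0\quad(M-W\le m<M),\qquad
a(M+s)=k!\,\omega\,c_k(s)\quad(0\le s\le W).
\]
As $N-1\le M\le3N$ and $W=\lfloor(\log N)^2\rfloor$, we have $M\to\infty$,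
$W<M$ for large $L$ and $W/\log M\to\infty$. By Lemma~\ref{lem:window},
$\sum_{m\ge M}a(m)\beta^{-m}=0$ for large $L$. Multiplying by $\beta^M$,
separating the terms with $m\le M+W$ and using \eqref{eq:tail} with
$T=M+W+1$, we get
\[
k!\,|\omega|\,\Big|\sum_{0\le s\le W}c_k(s)\beta^{-s}\Big|
=\Big|\sum_{m>M+W}a(m)\beta^{M-m}\Big|
\le C'(M+W+2)^C\beta^{-W-1}\longrightarrow0 .
\]
Since $k!\,|\omega|\ge1$, the sums $\sum_{s\le W}c_k(s)\beta^{-s}$ tend to $0$.
But they tend to $h_k(\beta^{-1})\ne0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C} and Theorem~\ref{thm:A}]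
Put $F_y=\sum_nw_y(n)z^{\tau_y(n)}$. As shown in the preceding proof, its
coefficients are polynomially bounded. If $x>y$, then \eqref{eq:count}, applied
with $x$ in place of $y$, shows that $F_x\in\mathcal{R}_y$. Clearly
$\mathcal{K}_\infty(\beta)\subset\mathcal{K}_y(\beta)$ for every $y>0$. Let
$0<y_1<\dots<y_r$. For each $i$ the field
$\mathcal{K}_\infty(\beta)\big(F_{y_{i+1}}(\beta^{-1}),\dots,
F_{y_r}(\beta^{-1})\big)$ is contained in $\mathcal{K}_{y_i}(\beta)$, and by
Theorem~\ref{thm:B} the number $F_{y_i}(\beta^{-1})$ is transcendental over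
the latter. Adjoining $F_{y_r}(\beta^{-1}),F_{y_{r-1}}(\beta^{-1}),\dots,
F_{y_1}(\beta^{-1})$ in this order to $\mathcal{K}_\infty(\beta)$ therefore
increases the transcendence degree by one at each step. This proves
independence over $\mathcal{K}_\infty(\beta)$, and with $\beta=b$, $w_y=1$ it
proves Theorem~\ref{thm:A}.

For the two examples, first note that
$\mathcal{K}\subset\mathcal{K}_\infty(\beta)$. Indeed, the numbers of $n$ with
$n!\le N$ and with $a^n\le N$ are $O(\log N)$, and the number of $n$ with
$\lfloor\exp(n^{\varepsilon})\rfloor\le N$ is at most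
$(\log(N+1))^{1/\varepsilon}$. A bound $O((\log N)^{C})$ is of the form
$\exp((\log N)^{o(1)})$. Each exponent occurs once in the first two families,
and an exponent $m$ occurs at most $(\log(m+1))^{1/\varepsilon}$ times in the
third, so all coefficients are polynomially bounded.

Now take $w_y=1$ to obtain the first set. For the second take for $w_y$ the
indicator function of the primes. The prime number theorem in the form of de la
Vall\'ee Poussin says that the number of primes up to $x$ is
$\int_2^x dt/\log t+O(x\exp(-c\sqrt{\log x}))$ for some $c>0$. Hence the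
interval $[x,x+x/(\log x)^{1+y}]$ contains $(1+o(1))\,x/(\log x)^{2+y}$ primes
as $x\to\infty$, and (D) holds for every $y>0$.
\end{proof}

It remains to prove Proposition~\ref{prop:iso}.

\section{Growth of the exponents}\label{sec:growth}

For $x\ge1$ put $G(x)=(\log x)^{1+y}$ and $g(x)=e^{G(x)}$, so that
$\tau(n)=\lfloor g(n)\rfloor$ and $N=g(X)$. The function $g$ is an increasing
bijection of $[1,\infty)$ onto itself. Besides the size of $g'$ we shall need
the monotonicity of
\[
q=\frac{g''}{g'^2},
\]
which governs the curvature of the curves $g(x)-g(t)=c$ in the next section.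

\begin{lemma}\label{lem:F}
There is $x_0\ge e$, depending only on $y$, such that for $x\ge x_0$:
\begin{itemize}
\item[\textup{(F1)}] $1/x\le G'(x)\le\log2<1$, and $G'$ is decreasing;
\item[\textup{(F2)}] $g''(x)>0$;
\item[\textup{(F3)}] $q'(x)\le-\dfrac{G'(x)}{2g(x)}$.
\end{itemize}
Moreover, for $L\ge1$, $\lambda\ge1$ and all $x\ge1$:
\begin{itemize}
\item[\textup{(F4)}] $g(x)\le\lambda N$ implies $x\le\lambda X$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $G'(x)=(1+y)(\log x)^y/x$, which is at least $1/x$ for $x\ge e$, tends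
to $0$, and decreases once $\log x>y$. This is (F1). Next, $g'=G'g$ and
$g''=(G''+G'^2)g$, so $q=(1+\eta)/g$ with
\[
\eta=\frac{G''}{G'^2}=\frac{y(\log x)^{-y-1}-(\log x)^{-y}}{1+y},\qquad
\eta'=\frac{y(\log x)^{-y-1}-y(y+1)(\log x)^{-y-2}}{(1+y)\,x}.
\]
As $y>0$, $\eta\to0$, which gives (F2), and $\eta'=o(G')$. Hence
$q'=\big(\eta'-(1+\eta)G'\big)/g=-(1+o(1))\,G'/g$ as $x\to\infty$, which gives
(F3). Finally, by convexity of $t\mapsto t^{1+y}$,
$(L+\log\lambda)^{1+y}\ge L^{1+y}+(1+y)L^y\log\lambda
\ge L^{1+y}+\log\lambda$, that is, $g(\lambda X)\ge\lambda N$. Since $g$ is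
increasing, (F4) follows.
\end{proof}

For $y=0$ we would have $g(x)=x$ and $q=0$, so that (F3) fails. It is (F3) that
will provide the curvature.

\begin{lemma}[gap inequality]\label{lem:gap}
For integers $m>m'\ge1$ with $x_0+1\le m\le5X$,
\begin{equation}\label{eq:gap}
g(m)-g(m')\ge\frac{g(m)}{10X}.
\end{equation}
\end{lemma}

\begin{proof}
As $g$ is increasing, and convex on $[x_0,\infty)$,
\[
g(m)-g(m')\ge g(m)-g(m-1)\ge g'(m-1)\ge\frac{g(m-1)}{m-1}
\ge\frac{g(m-1)}{5X},
\]
where the third step is $G'(m-1)\ge1/(m-1)$. Since $G'\le\log2$ on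
$[m-1,m]$, we have $G(m)-G(m-1)\le\log2$, so $g(m-1)\ge g(m)/2$.
\end{proof}

Finally, for every fixed $K$ and large $L$,
\begin{equation}\label{eq:size}
NX^{-10k}\ge X^KW ,
\end{equation}
because the logarithms are $L^{1+y}-10kL$ and $KL+O(\log L)$, and $y>0$. In
particular, any $x$ with $g(x)\ge\frac12NX^{-10k-3}$ exceeds $x_0+1$ for
large $L$, so that (F1)--(F3) and \eqref{eq:gap} may be used there.

\section{Lattice points near a concave curve}\label{sec:lattice}

To see what is needed, take $k=1$ and look for an $n\in A$ with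
$N\le g(n)\le2N$ such that $\tau(n)$ is not close to any $\tau(m)+v$ with
$m\ne n$ and $v\in V$. There are $X^{1-o(1)}$ candidates $n$. By \eqref{eq:gap}
the $\tau(n)$ are spaced by at least about $N/X$, far more than $W$, so each
pair $(m,v)$ excludes at most one $n$. But the number of pairs $(m,v)$ may be
as large as $X\cdot X^{o(1)}$: the trivial count barely fails, and any fixed
power of $X$ saved will do.

We save it for each $v$ separately. If $\tau(n)\approx\tau(m)+v$, then the
lattice point $(n,m)$ lies close to the curve $g(x)-g(t)=c$ with $c=v$, i.e.\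
to the graph of $t=g^{-1}(g(x)-c)$. For $y=0$ this is the line $t=x-c$, which
may contain about $X$ lattice points. For $y>0$ and $c>0$ it is strictly
concave in the range that matters, and such a curve contains few: the vectors
joining consecutive lattice points on it have strictly decreasing slopes, so
they are distinct, and there are few short integer vectors. For points that are
only \emph{near} the curve the argument survives if the curvature exceeds the
error.

\begin{lemma}\label{lem:lattice}
For large $L$ the following holds for all real $Q$ and $c$ with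
$NX^{-10k}\le Q\le N$ and $c\ge0$. Put $E=QX^{-9}$. There are at most
$11X^{2/3}$ pairs $(n,m)$ of positive integers with
\[
Q\le g(n)\le2Q,\qquad m\le5X,\qquad m\ne n,\qquad g(m)\ge QX^{-3},\qquad
|g(n)-g(m)-c|\le E .
\]
\end{lemma}

The condition $m\ne n$ cannot be dropped: for $c=0$ all pairs $(n,n)$ with
$Q\le g(n)\le2Q$ satisfy the others. The powers of $X$ are chosen as follows.
The gap inequality will give $c\ge QX^{-2}$ and from this a curvature of at
least $X^{-4}/16$. Since $g'\ge QX^{-4}/4$ where it matters, the error $E$ in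
the value of $g$ is an error of at most $4EX^4/Q$ in the position of $m$. With
$E=QX^{-9}$ this is $4X^{-5}$, safely below the curvature.

\begin{proof}
By (F4), every solution has $n\le2X$. We may assume that there are at least two
solutions.

\emph{Preliminaries.} If $m>n$, then \eqref{eq:gap} gives
$g(m)-g(n)\ge g(m)/(10X)\ge Q/(10X)>E$, so $g(n)-g(m)-c<-E$, which is excluded.
So $m<n$ for every solution, and again by \eqref{eq:gap}
\begin{equation}\label{eq:c}
c\ge g(n)-g(m)-E\ge\frac{Q}{10X}-QX^{-9}\ge QX^{-2}.
\end{equation}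
For given $n$ the integer $m$ is unique: two admissible values would have
$g$-values differing by at most $2E$, but by \eqref{eq:gap} these differ by at
least $QX^{-3}/(10X)>2E$.

\emph{The curve.} Let $\alpha$ and $\omega$ be the least and largest $n$ that
occur; thus $\alpha<\omega$. If $(\alpha,m)$ is the solution with $n=\alpha$,
then for $x\in[\alpha,\omega]$
\[
g(x)-c\ge g(\alpha)-c\ge g(m)-E\ge QX^{-3}-QX^{-9}\ge\tfrac12QX^{-3}.
\]
Hence
\[
\varphi(x)=g^{-1}\big(g(x)-c\big)\qquad(\alpha\le x\le\omega)
\]
is well defined, smooth and increasing; it satisfies $\varphi(x)<x$ because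
$c>0$, and $\varphi(x)\ge x_0$ by the remark after \eqref{eq:size}. For a
solution $(n,m)$ we have $|g(m)-g(\varphi(n))|=|g(m)-g(n)+c|\le E$. Both $m$
and $\varphi(n)$ are less than $n\le2X$, and between them
$g\ge\frac12QX^{-3}$ and $g'=G'g\ge g/x\ge\frac12QX^{-3}/(2X)$. Therefore
\begin{equation}\label{eq:delta}
|m-\varphi(n)|\le\frac{4X^4E}{Q}=4X^{-5}=:\delta .
\end{equation}

\emph{Concavity.} We write $\varphi$ for $\varphi(x)$. Differentiating
$g(\varphi(x))=g(x)-c$ gives $\varphi'=g'(x)/g'(\varphi)>0$. The logarithmic
derivative of this is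
\[
\frac{\varphi''}{\varphi'}
=\frac{g''(x)}{g'(x)}-\frac{g''(\varphi)}{g'(\varphi)}\,\varphi'
=g'(x)\big(q(x)-q(\varphi)\big).
\]
By (F3) and $G'=g'/g$,
\[
q(\varphi)-q(x)\ge\frac12\int_{\varphi}^x\frac{g'(t)}{g(t)^2}\,dt
=\frac12\Big(\frac1{g(\varphi)}-\frac1{g(x)}\Big)
=\frac{c}{2g(x)g(\varphi)} .
\]
Inserting $\varphi'=g'(x)/g'(\varphi)$ and $g'=G'g$ we obtain
\[
-\varphi''(x)\ge\frac{g'(x)^2}{g'(\varphi)}\cdot\frac{c}{2g(x)g(\varphi)}
=\frac{G'(x)^2\,g(x)\,c}{2G'(\varphi)\,g(\varphi)^2}
\ge\frac{c}{2x^2g(x)}
\ge\frac{QX^{-2}}{2\cdot4X^2\cdot2Q}=\frac{X^{-4}}{16}=:\kappa .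
\]
Here we used $g(\varphi)\le g(x)$, $G'(\varphi)\le1$ and $G'(x)\ge1/x$, and
then \eqref{eq:c}, $x\le2X$ and $g(x)\le2Q$.

\emph{Counting.} Order the solutions by $n$ and attach to any two consecutive
ones their difference vector $(a,a')$. Then $a\ge1$. Since $\varphi$ is
increasing, \eqref{eq:delta} gives $a'>-2\delta>-1$, so $a'\ge0$.

No vector occurs twice. Indeed, let $(n,m),(n+a,m+a')$ and
$(p,r),(p+a,r+a')$ be two different pairs of consecutive solutions with the
same difference vector, where $n+a\le p$. By \eqref{eq:delta} both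
$\varphi(n+a)-\varphi(n)$ and $\varphi(p+a)-\varphi(p)$ differ from $a'$ by at
most $2\delta$, hence from each other by at most $4\delta$. But
\[
\big(\varphi(p+a)-\varphi(p)\big)-\big(\varphi(n+a)-\varphi(n)\big)
=\int_0^a\big(\varphi'(p+t)-\varphi'(n+t)\big)\,dt
\le-\kappa\,a\,(p-n)\le-\kappa ,
\]
and $\kappa=X^{-4}/16>16X^{-5}=4\delta$ for $X>256$, a contradiction.

Let $H=\lceil X^{1/3}\rceil$. The sum of all $a$ is at most $2X$, and so is the
sum of all $a'$, because $n,m\le2X$. So at most $4X/H\le4X^{2/3}$ vectors have
$a>H$ or $a'>H$. At most $H(H+1)\le6X^{2/3}$ distinct vectors have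
$1\le a\le H$ and $0\le a'\le H$. The number of solutions is one more than the
number of vectors, thus at most $1+4X^{2/3}+6X^{2/3}\le11X^{2/3}$.
\end{proof}

\section{Existence of isolated sums}\label{sec:iso}

\subsection{Separated scales}

For $k=1$, Lemma~\ref{lem:lattice} with $Q=N$ and $c=v$ completes the argument
sketched at the beginning of Section~\ref{sec:lattice}: each $v$ excludes at
most $11X^{2/3}$ candidates, apart from those close to some $\tau(m)+v$ with
$g(m)$ small, which are easily controlled. For $k\ge2$ one more idea is needed.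

Let $k=2$, $M=\tau(n_1)+\tau(n_2)$, and let the competitors be
$\tau(m_1)+\tau(m_2)+v$. There are about $X^2$ pairs $(n_1,n_2)$ and up to
$X^{2+o(1)}$ competitors, so again we must save a power of $X$.
Lemma~\ref{lem:lattice} saves it in counting the pairs $(n_1,m_1)$ when all the
other quantities are fixed. Fixing $m_2$ and $v$ is affordable, but fixing
$n_2$ as well would cost a further factor $X$. The remedy is to take
$\tau(n_2)$ so small compared to $\tau(n_1)$ that it falls within the tolerance
$E$ of the lemma. We apply the lemma without knowing $n_2$, and recover $n_2$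
afterwards from the competitor, which is then known, since different sums $M$
are far apart.

So for $1\le j\le k$ put
\[
N_j=NX^{-10(j-1)},\qquad X_j=g^{-1}(N_j),\qquad
I_j=\{n\in A:N_j\le g(n)\le2N_j\}.
\]
Each $I_j$ still contains $X^{1-o(1)}$ integers. Indeed
\[
\log X_j=\big(L^{1+y}-10(j-1)L\big)^{1/(1+y)}=(1+o(1))L ,
\]
because $y>0$. If $X_j\le x\le X_j+X_j/(\log X_j)^{1+y}$, then, as $G'$ is
decreasing,
\[
G(x)-G(X_j)\le\frac{X_j}{(\log X_j)^{1+y}}\,G'(X_j)
=\frac{1+y}{\log X_j}\le\log2
\]
for large $L$, so $g(x)\le2N_j$. By (D), $|I_j|\ge X^{1-o(1)}$. Hence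
$\mathcal{T}=I_1\times\dots\times I_k$ satisfies
\begin{equation}\label{eq:T}
|\mathcal{T}|\ge X^{k-o(1)} .
\end{equation}

For $\mathbf{n}=(n_1,\dots,n_k)\in\mathcal{T}$ let
$M(\mathbf{n})=\sum_j\tau(n_j)$. By (F4), $I_j\subset[1,2X]$. The sets $I_j$
are disjoint since $2N_{j+1}<N_j$, so the $n_j$ are distinct. For each $j$,
\begin{equation}\label{eq:lower}
\sum_{i>j}\tau(n_i)\le2kN_jX^{-10},
\end{equation}
and therefore $N-1\le M(\mathbf{n})\le2N+2kNX^{-10}\le3N$.

\begin{lemma}[spacing]\label{lem:spacing}
For large $L$, if $\mathbf{n}\ne\mathbf{n}'$ in $\mathcal{T}$, then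
$|M(\mathbf{n})-M(\mathbf{n}')|>2W$.
\end{lemma}

\begin{proof}
Let $i$ be the first index with $n_i\ne n_i'$. By \eqref{eq:gap} the numbers
$\tau(n_i)$ and $\tau(n'_i)$ differ by at least $N_i/(10X)-1$, and by
\eqref{eq:lower} the terms with larger index change this by at most
$2kN_iX^{-10}$. So
\[
|M(\mathbf{n})-M(\mathbf{n}')|\ge\frac{N_i}{10X}-1-2kN_iX^{-10}>2W
\]
for large $L$, by \eqref{eq:size}.
\end{proof}

\subsection{Counting the bad tuples}

\begin{proof}[Proof of Proposition~\ref{prop:iso}]
Call $\mathbf{n}\in\mathcal{T}$ \emph{bad} if, with $M=M(\mathbf{n})$, there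
are $0\le l\le k$, positive integers $m_1,\dots,m_l$ and $v\in V$ with
\[
\Big|M-\sum_{i\le l}\tau(m_i)-v\Big|\le W ,
\]
but it is not true that $l=k$ and $(m_1,\dots,m_k)$ is a permutation of
$\mathbf{n}$. We shall show that there are fewer bad tuples than elements of
$\mathcal{T}$. Fix such data for each bad tuple.

All $\tau(m_i)$ and $v$ are nonnegative, hence at most $M+W\le4N$. So at most
$U=|V\cap[0,4N]|$ values of $v$ are possible. Since
$(\log4N)^{1/(1+y)}=(1+o(1))L$, the sparseness of $V$ gives $U\le X^{o(1)}$.
Moreover $g(m_i)\le5N$, so $m_i\le5X$ by (F4).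

\emph{The first discrepancy.} The $n_i$ are distinct and $l\le k$. If every
$n_i$ occurred among the $m$'s, we would have $l=k$ and a permutation. So there
is a least $j$ with $n_j\notin\{m_1,\dots,m_l\}$. Renumber the $m$'s so that
$m_i=n_i$ for $i<j$ and $m_j\ge m_{j+1}\ge\dots\ge m_l$; here $l\ge j-1$.
Cancel $\tau(n_1),\dots,\tau(n_{j-1})$, use \eqref{eq:lower} for the $n_i$ with
$i>j$, and replace each remaining $\tau$ by $g$; there are at most $k+1$ of
these, so the replacement changes the expression by at most $k+1$. We get, for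
large $L$,
\begin{equation}\label{eq:disc}
\Big|g(n_j)-\sum_{i=j}^lg(m_i)-v\Big|
\le W+(k+1)+2kN_jX^{-10}\le N_jX^{-9} ,
\end{equation}
where the last step uses \eqref{eq:size}. This is where the ratio $X^{10}$ of
consecutive scales is used. We count the bad tuples for each fixed $j$.

\emph{Case A: $l=j-1$, or $g(m_j)\le N_jX^{-3}$.} Since $m_j$ is the largest of
$m_j,\dots,m_l$, \eqref{eq:disc} gives
\[
|g(n_j)-v|\le N_jX^{-9}+kN_jX^{-3}<\frac{N_j}{20X} .
\]
By \eqref{eq:gap} distinct $n_j\in I_j$ have $g$-values at distance at least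
$N_j/(10X)$, so $n_j$ is determined by $v$. Each of the other $k-1$ entries
has at most $2X$ values, so there are at most $(2X)^{k-1}U$ such tuples.

\emph{Case B: $l\ge j$ and $g(m_j)>N_jX^{-3}$.} Choose
\begin{itemize}
\item $n_1,\dots,n_{j-1}$, in at most $(2X)^{j-1}$ ways;
\item $l$, in at most $k$ ways, and then $m_{j+1},\dots,m_l$, in at most
$(5X)^{l-j}\le(5X)^{k-j}$ ways, where $l\le k$ is essential;
\item $v$, in at most $U$ ways.
\end{itemize}
Put $c=\sum_{i=j+1}^lg(m_i)+v\ge0$. By \eqref{eq:disc}, and since
$m_j\ne n_j$, the pair $(n_j,m_j)$ is one of those counted in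
Lemma~\ref{lem:lattice} with $Q=N_j$, so there are at most $11X^{2/3}$ choices
for it. Now $m_1=n_1,\dots,m_{j-1}=n_{j-1}$ and $m_j,\dots,m_l,v$ are all
known, and with them $S=\sum_{i\le l}\tau(m_i)+v$. As
$|M(\mathbf{n})-S|\le W$, Lemma~\ref{lem:spacing} shows that $\mathbf{n}$,
including the entries $n_{j+1},\dots,n_k$, is determined. So there are at most
$k(5X)^{k-1}U\cdot11X^{2/3}$ such tuples.

Summing over the $k$ possible values of $j$, the number of bad tuples is at
most
\[
k(2X)^{k-1}U+11k^2(5X)^{k-1}X^{2/3}U\le X^{k-1/3+o(1)} ,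
\]
which for large $L$ is less than $|\mathcal{T}|$ by \eqref{eq:T}. Any tuple in
$\mathcal{T}$ that is not bad has the properties required in
Proposition~\ref{prop:iso}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{ANS}
\emph{Applications Of Numerical Systems To Transcendental Number Theory},
\texttt{http://math.tsukuba.ac.jp/\textasciitilde kanekoha/RIMS\_be\_2014.pdf}.
\end{thebibliography}

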